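# Claw-free graphs and h-perfection: the list of minimal obstructions

## 1. Odd antiholes as the only obstruction, tested on small graphs

All graphs are finite and simple. We ask which linear inequalities describe the stable sets of a graph. Three families are always valid: nonnegativity, "a stable set meets a clique at most once", and "a stable set contains at most half of the vertices of an odd circuit, rounded down". When do these three families suffice?

Here is the answer one would first guess for claw-free graphs. By two theorems recalled in Section 2, a graph with no odd hole and no odd antihole is perfect, and for perfect graphs the first two families already suffice. The third family is there to take care of odd holes. So only the odd antiholes should be left to cause trouble, and since the antihole on five vertices is again the hole $C_5$, the guess reads: *a claw-free graph is described by the three families unless it contains an odd antihole with at least $7$ vertices.* Before we test this, we fix the terms.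

**Definitions (graphs).** We write $u\sim v$ for "adjacent". Two sets are complete (anticomplete) to each other if all (no) pairs between them are edges. $\alpha(G)$ and $\omega(G)$ are the largest sizes of a stable set and of a clique. A hole is an induced circuit of length at least $4$, and an odd hole has odd length at least $5$. An odd antihole is the complement $\overline{C_\ell}$ of a circuit of odd length $\ell\ge5$. "Contains" means "contains as an induced subgraph". A claw is an induced $K_{1,3}$; we write $v;p,q,r$ for the claw with center $v$ and leaves $p,q,r$. A graph is claw-free if it contains no claw, that is, if no neighborhood contains a stable triple.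

**Definitions (polytopes).** For a vector $x$ and a vertex set $U$ put $x(U)=\sum_{v\in U}x_v$, and let $\chi^S$ be the incidence vector of $S$. $\mathrm{STAB}(G)$ is the convex hull of the vectors $\chi^S$, $S$ stable. $\mathrm{QSTAB}(G)$ is the set of all $x\ge0$ with $x(K)\le1$ for every clique $K$. $\mathrm{HSTAB}(G)$ is the set of all $x\in\mathrm{QSTAB}(G)$ with $x(V(C))\le\lfloor|V(C)|/2\rfloor$ for every odd circuit $C$ of $G$ (not necessarily induced). Always $\mathrm{STAB}(G)\subseteq\mathrm{HSTAB}(G)\subseteq\mathrm{QSTAB}(G)$.

**Definitions (h-perfection).** $G$ is h-perfect if $\mathrm{STAB}(G)=\mathrm{HSTAB}(G)$, and h-imperfect otherwise. An h-imperfect graph is critically h-imperfect if all its proper induced subgraphs are h-perfect.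

**Definition (partitionable).** A graph $G$ with $\alpha=\alpha(G)$, $\omega=\omega(G)$ is partitionable if $|V(G)|=\alpha\omega+1$ and, for every vertex $v$, the vertex set of $G-v$ can be partitioned into $\alpha$ cliques of size $\omega$ and also into $\omega$ stable sets of size $\alpha$. For example $C_5$ is partitionable: $\alpha=\omega=2$, $5=2\cdot2+1$, and $C_5-v$ is a path on four vertices, which splits into two edges and also into two stable pairs.

To test graphs by hand we want fewer inequalities.

**Lemma 1 (odd holes suffice).** In the definition of $\mathrm{HSTAB}(G)$, odd circuits may be replaced by odd holes.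

*Proof.* A triangle gives a clique constraint. Let $C$ be an odd circuit of length at least $5$ with a chord, and argue by induction on $|C|$. The two paths of $C$ between the ends of the chord have lengths of different parity. The even one together with the chord is an odd circuit $C_1$, shorter than $C$. The rest of $C$ is the interior of the odd path; it is a path on an even number of vertices, so it is perfectly matched by edges, each with $x$-value at most $1$. By induction $x(C)\le\lfloor|C_1|/2\rfloor+(|C|-|C_1|)/2=\lfloor|C|/2\rfloor$. $\square$

**Odd holes.** The first test is that the third family really repairs odd holes. Let $C=c_0c_1\dots c_{m-1}$ be an odd hole, $m=2k+1\ge5$, indices mod $m$, and let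
$$C_i=\{c_{i+2},c_{i+4},\dots,c_{i+2k}\}.$$
As $i+2k=i-1$ mod $m$, this is a stable set of size $k$ avoiding $c_i$ and $c_{i+1}$. List $C$ as $c_{i+1},c_{i+2},\dots,c_{i+m}=c_i$; then $C_i$ consists of the vertices in even positions, so it meets every pair $\{c_l,c_{l+1}\}$ with $l\ne i$ in exactly one vertex.

**Lemma 2 (decomposition on a tight odd hole).** Let $x\in\mathbb R^{C}$ with $x(C)=k$ and put $g_i=1-x_{c_i}-x_{c_{i+1}}$. Then
$$\sum_i g_i=1,\qquad x=\sum_{l}g_l\,\chi^{C_l}.\tag{1}$$

*Proof.* $\sum_ig_i=m-2x(C)=m-2k=1$. On the pair $\{c_i,c_{i+1}\}$ the right-hand vector has sum $\sum_{l\ne i}g_l=1-g_i$, and so has $x$. Hence the difference $d$ of the two vectors has $d_{c_{i+1}}=-d_{c_i}$ for all $i$. Going once around, $d_{c_i}=(-1)^md_{c_i}=-d_{c_i}$, so $d=0$. $\square$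

Now let $x$ be a vertex of $\mathrm{HSTAB}(C)$. If $x(C)=k$, the edge constraints say $g_i\ge0$, and (1) shows $x\in\mathrm{STAB}(C)$. If $x(C)<k$, then $m$ linearly independent constraints among $x_{c_i}\ge0$ and $x_{c_i}+x_{c_{i+1}}\le1$ are tight at $x$. If all of these are edge constraints, then all edges are tight, so $x\equiv\frac12$ and $x(C)=\frac m2>k$, which is impossible. So $x_c=0$ for some $c$, and $C-c$ is a path, hence perfect; so $x\in\mathrm{STAB}(C)$. Odd holes are h-perfect. (Keep the two cases in mind: *tight* and *not tight*. The general proof has the same two halves.)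

**Odd antiholes.** Let $k\ge3$. In $\overline{C_{2k+1}}$ we have $\omega=k$ and $\alpha=2$. There is no odd hole: $C_5$ is self-complementary and $C_{2k+1}$ does not contain it, and longer odd holes have stability number at least $3$. So by Lemma 1, $x\equiv\frac1k$ lies in $\mathrm{HSTAB}$, but $x(V)=\frac{2k+1}k>2=\alpha$. These graphs are h-imperfect, as guessed. They are also partitionable: $|V|=2k+1=\alpha\omega+1$, and $G-v$ is the complement of a path on $2k$ vertices. The two color classes of that path are two cliques of size $k$ partitioning $G-v$, and the perfect matching of the path gives $k$ stable sets of size $2$.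

**The wheel $W_5$.** This is a $5$-hole (the rim) plus a vertex (the hub) adjacent to all of it. It is claw-free: the hub sees a $C_5$, a rim vertex sees the hub and two rim neighbors, and none of these contains a stable triple. It has no antihole on $7$ vertices, having only $6$. Yet $x\equiv\frac13$ is in $\mathrm{HSTAB}(W_5)$, since $\omega=3$ and $\frac m3\le\frac{m-1}2$ for $m\ge3$, while it violates the inequality $2x_{\rm hub}+x(\mathrm{rim})\le2$, which is valid for all stable sets. So the guess is false.

**One more vertex on a hole.** Worse, there is an infinite family of further failures.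

**Definition ($\theta$ and $\Lambda$).** For $a,b\ge1$ odd and $c\ge2$ even, $\theta(a,b,c)$ is the multigraph formed by two nodes $s,t$ joined by three internally disjoint paths with $a,b,c$ edges. $\Lambda(a,b,c)$ is its line graph: the vertices are the edges of $\theta$, and two are adjacent iff they share an end. We always assume $(a,b,c)\ne(1,1,2)$, since $\Lambda(1,1,2)=K_4$ is perfect; so $a+b+c\ge6$.

For example, $\Lambda(1,1,4)$ is a $5$-hole plus a vertex adjacent to three consecutive vertices of it: one $s$–$t$ edge and the path of length $4$ form the hole, and the second $s$–$t$ edge meets the first one and the two end edges of the path.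

**Lemma 3 (holes and cliques of line graphs).** A hole of the line graph of a multigraph $M$ (without loops) is the edge set of a cycle of $M$ of the same length, and conversely for cycles of length at least $4$. A clique of the line graph either consists of edges with a common node, or lies within three nodes and contains a triangle.

*Proof.* Let $e_1,\dots,e_n$ be a hole, $n\ge4$. Consecutive edges are not parallel, since otherwise $e_{i-1}$, which meets $e_i$, would meet $e_{i+1}$. So $e_i,e_{i+1}$ share exactly one node $v_i$. If $v_{i-1}=v_i$ then $e_{i-1},e_{i+1}$ meet, a contradiction. So $e_i=v_{i-1}v_i$, and the $v_i$ are distinct since nonconsecutive edges do not meet. The converse is clear. For cliques, let edges intersect pairwise without a common node, and let $e=pq$ be one. Some edge $f$ misses $p$, so $f=qr$; some edge $g$ misses $q$, so it contains $p$ and $r$. Every other edge meets $pq,qr,pr$ and so contains two of $p,q,r$. $\square$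

*$\Lambda(a,b,c)$ is h-imperfect with $\omega=3$.* The cycles of $\theta$ have lengths $a+b$ (even), $a+c$, $b+c$. Since $(a,b,c)\neq(1,1,2)$, the cliques of size at least $3$ are the stars of $s$ and $t$ and, if $c=2$, the triangle formed by an $s$–$t$ edge and the path of length $2$; all have size $3$. Put on the odd paths the values $\frac13,\frac23,\frac13,\dots,\frac13$ alternately (sums $\frac a2-\frac16$ and $\frac b2-\frac16$). On the even path let the first $c-1$ values alternate $\frac13,\frac23,\dots,\frac13$ and the last be $\frac13$ (sum $\frac c2-\frac13$). All edges at $s$ or $t$ have value $\frac13$, consecutive edges sum to at most $1$, and if $c=2$ both values on the even path are $\frac13$; so all clique constraints hold. The odd holes are among the cycles with $a+c$ and $b+c$ edges, and their values are $\frac{a+c-1}2$ and $\frac{b+c-1}2$, exactly as allowed. So $x\in\mathrm{HSTAB}$. But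
$$x(V)=\tfrac{a+b+c}2-\tfrac23>\tfrac{a+b+c}2-1\ge\alpha,$$
because $\theta$ has $a+b+c-1$ nodes, an odd number, so a matching has at most $\frac{a+b+c-2}2$ edges.

**The graph $C_{10}^2$.** This is the graph on $\mathbb Z_{10}$ with $i\sim j$ iff $i-j\in\{\pm1,\pm2\}$. Here $\omega=\alpha=3$; the point $x\equiv\frac13$ is in $\mathrm{HSTAB}$ by $\frac m3\le\frac{m-1}2$, but $x(V)=\frac{10}3>3$. This one is partitionable: $10=3\cdot3+1$, and $C_{10}^2-v$ splits into the triangles $\{v+1,v+2,v+3\},\{v+4,v+5,v+6\},\{v+7,v+8,v+9\}$ and into the stable triples $\{v+r,v+r+3,v+r+6\}$, $r=1,2,3$.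

So the guess fails. But every failure we met has $\omega=3$. What survives is the guess for $\omega\ge4$, and the problem of these notes is a form of it, stated in "Propriétés géométriques du nombre chromatique : polyèdres, structures et algorithmes" (https://core.ac.uk/download/46808836.pdf):

**Conjecture 5.1.9.** Each critically h-imperfect claw-free graph with $\omega\ge4$ is partitionable.

There it is recalled as known that the odd antiholes $\overline{C_{2k+1}}$ with $k\ge4$ are the only critically h-imperfect claw-free *partitionable* graphs with $\omega\ge4$. We shall not need this.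

## 2. The family $\mathcal F$, the three theorems, and the standard tools

Collect the graphs of the tests:
$$\mathcal F=\{\overline{C_{2k+1}}:k\ge3\}\cup\{C_{10}^2,W_5\}\cup\{\Lambda(a,b,c): a,b\text{ odd},\ c\ge 2\text{ even},\ (a,b,c)\ne(1,1,2)\}.$$

**Lemma 4.** Every member of $\mathcal F$ is h-imperfect. The members other than the antiholes have $\omega=3$, and $\omega(\overline{C_{2k+1}})=k$. (Shown in Section 1.)

**Theorem A.** Every claw-free graph containing no member of $\mathcal F$ is h-perfect.

**Theorem B (Conjecture 5.1.9).** Every critically h-imperfect claw-free graph with $\omega\ge4$ is partitionable; in fact it is $\overline{C_{2k+1}}$ with $k\ge4$.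

**Theorem C.** The critically h-imperfect claw-free graphs are exactly the members of $\mathcal F$. A claw-free graph is h-perfect iff it contains no member of $\mathcal F$. The hypothesis $\omega\ge4$ in Theorem B cannot be weakened to $\omega\ge3$.

So the conjecture is true, and the plan is to prove that the list is complete.

**Cited results.** (i) A graph without odd holes and without odd antiholes is perfect (Parthasarathy–Ravindra 1976 for claw-free graphs, the case we need; Chudnovsky–Robertson–Seymour–Thomas 2006 in general). (ii) If $G$ is perfect, then $\mathrm{STAB}(G)=\mathrm{QSTAB}(G)$ (Fulkerson, Lovász; Chvátal 1975).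

We also need two routine lemmas.

**Lemma 5.** Induced subgraphs of h-perfect graphs are h-perfect.

*Proof.* Let $H$ be an induced subgraph of an h-perfect graph $G$ and $y\in\mathrm{HSTAB}(H)$, extended by $0$ to $V(G)$. For a clique $K$ of $G$, $y(K)=y(K\cap V(H))\le1$. If an odd circuit $C$ of $G$ has a vertex outside $H$, then $C$ minus that vertex is a path perfectly matched by $\lfloor|C|/2\rfloor$ edges, so $y(C)\le\lfloor|C|/2\rfloor$. Thus $y\in\mathrm{HSTAB}(G)=\mathrm{STAB}(G)$. The stable sets used with positive weight lie in $V(H)$, so $y\in\mathrm{STAB}(H)$. $\square$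

**Lemma 6 (adding a simplicial vertex).** If $N(s)=Y$ is a clique of $H$ and $H-s$ is h-perfect, then $H$ is h-perfect.

*Proof.* Let $y\in\mathrm{HSTAB}(H)$ and write $y|_{H-s}=\sum\lambda_S\chi^S$, a convex combination of stable sets. Each $S$ meets $Y$ at most once, so the sets meeting $Y$ have total weight $y(Y)\le1-y_s$. The others have total weight at least $y_s$; add $s$ to a portion of them of weight exactly $y_s$. $\square$

From now on $\mathcal G$ denotes the class of claw-free graphs containing no member of $\mathcal F$. It is closed under induced subgraphs. Theorem A says that all graphs in $\mathcal G$ are h-perfect.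

## 3. How vertices attach to an odd hole

In Sections 3–6, $G\in\mathcal G$ and $C=c_0c_1\dots c_{m-1}$ is an odd hole, $m=2k+1\ge5$, indices mod $m$. It pays to view $C$ as the line graph of an $m$-cycle with nodes $x_i$, where $x_i$ is the common end of $c_i$ and $c_{i+1}$. For $i\ne j$ the two arcs of this cycle between $x_i$ and $x_j$ have lengths of different parity; call them the odd arc and the even arc. The excluded graphs leave a vertex only one way to attach to $C$: like an edge hanging at one node $x_i$.

**Lemma 7.** Every $v\notin C$ has on $C$ either no neighbor or exactly two neighbors, which are consecutive.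

*Proof.* Let $N=N(v)\cap C\ne\emptyset$. As $G$ has no claw at $v$, $N$ contains no stable triple. If $N=C$, then $m=5$ gives $W_5$ and $m\ge7$ gives a stable triple. So $N\ne C$; split $N$ into maximal runs of consecutive vertices. A run $\{c_i\}$ gives the claw $c_i;c_{i-1},c_{i+1},v$. Further, one vertex from each of three runs would be a stable triple, so there are at most two runs. A run of at least $5$ vertices forces $m\ge7$ (as $N\ne C$ and $m$ is odd), and its first, third and fifth vertices are stable; so there is none. If there are two runs and one has at least $3$ vertices, its first and third vertices and a vertex of the other run are stable; so this does not occur either. Hence $N$ is one run of size $2,3,4$, or two runs of size $2$.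

- Run $c_1c_2c_3$: $v$ acts as an edge parallel to $c_2=x_1x_2$, and $G[C\cup\{v\}]=\Lambda(1,1,m-1)$ with $m-1\ge4$.
- Run $c_1c_2c_3c_4$: $v$ acts as an edge $x_1x_3$, and $G[C\cup\{v\}]=\Lambda(1,m-2,2)$ with $m-2\ge3$.
- Two runs $c_ic_{i+1}$ and $c_jc_{j+1}$: $v$ acts as an edge $x_ix_j$, and $G[C\cup\{v\}]=\Lambda(1,\text{odd arc},\text{even arc})$ with arc lengths summing to $m\ge5$.

All these are in $\mathcal F$. Only one run of size $2$ remains. $\square$

**Notation.** $A_i$ is the set of vertices outside $C$ whose neighbors on $C$ are exactly $c_i,c_{i+1}$; $A=\bigcup_iA_i$; $Z=V\setminus(C\cup A)$, which is anticomplete to $C$; $K_i=A_i\cup\{c_i,c_{i+1}\}$.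

**Lemma 8.**
(a) $K_i$ is a clique.
(b) If $u\in A_i$ and $c\in\{c_i,c_{i+1}\}$, the neighbors of $u$ other than $c$ that are nonadjacent to $c$ form a clique. In particular $N(u)\cap Z$ is a clique.
(c) If $u\in A_i$, $u'\in A_j$, $i\ne j$, $z\in Z$, $u\sim z$ and $u\sim u'$, then $z\sim u'$.
(d) (No odd ear.) There is no induced path $e_1\dots e_\ell$ of $G$ with $\ell\ge3$ odd, $e_1\in A_i$, $e_\ell\in A_j$, $i\ne j$, and $e_2,\dots,e_{\ell-1}\in Z$.

*Proof.* (a) Nonadjacent $u,u'\in A_i$ give the claw $c_i;c_{i-1},u,u'$. (b) Two nonadjacent such neighbors and $c$ are the leaves of a claw at $u$. (c) As $i\ne j$, one of $c_i,c_{i+1}$ is nonadjacent to $u'$; it is also nonadjacent to $z$. Apply (b) with it to $z,u'$. (d) Otherwise $C\cup\{e_1,\dots,e_\ell\}$ induces the line graph of the $m$-cycle with an added path of $\ell$ edges from $x_i$ to $x_j$, that is, $\Lambda(\ell,\text{odd arc},\text{even arc})\in\mathcal F$. $\square$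

## 4. Contracting a tight odd hole

A sensible first plan is induction: remove an odd hole $C$, describe the rest by stable sets, and put $C$ back. Suppose the inequality of $C$ is tight at $x$, that is, $x(C)=k$. What would a decomposition $x=\sum\lambda_S\chi^S$ over stable sets look like? Every $S$ used would meet $C$ in exactly $k$ vertices. Going around $C$, the $k$ gaps between these vertices are at least $2$ and sum to $2k+1$, so exactly one gap is $3$, and $S\cap C=C_i$ for some $i$. This set $C_i$ contains a neighbor of each vertex of $A_l$, $l\ne i$. So $S\cap A\subseteq A_i$, and as $A_i$ is a clique, $|S\cap A|\le1$. On the rest of the graph, $A$ *must* behave like a clique. This dictates the following construction.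

**Definition (contraction).** $G'$ is the graph on $V\setminus C=A\cup Z$ obtained from $G-C$ by making $A$ a clique.

For example, let $G$ be the line graph of a multigraph $M$ and $C$ the edge set of an odd cycle of $M$. By Lemma 7 each edge of $A$ has exactly one end on the cycle. Then $G'$ is the line graph of the multigraph obtained by contracting the cycle to one node, and $A$ becomes the star of that node.

$G$ and $G'$ differ only on pairs inside $A$, and every edge of $G-C$ is an edge of $G'$. For $u\in A$, by Lemma 8(b),
$$N_{G'}(u)=(A\setminus\{u\})\cup(N_G(u)\cap Z),\quad\text{a union of two disjoint cliques of }G'.\tag{2}$$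

We first check that contraction creates no new odd-hole constraint, and then put $C$ back.

**Lemma 9.** Every odd hole $D$ of $G'$ is an odd hole of $G$, and $D\cap A$ is either empty or consists of two consecutive vertices of $D$ in the same $A_i$.

*Proof.* As $A$ is a clique of $G'$, $|D\cap A|\le2$. If $D\cap A=\emptyset$ there is nothing to prove. If $D\cap A=\{d\}$, the two neighbors of $d$ on $D$ are nonadjacent and lie in $N_G(d)\cap Z$, contradicting Lemma 8(b). Let $D\cap A=\{d,d'\}$ with $d\in A_i$, $d'\in A_j$; they are consecutive on $D$. Suppose $i\ne j$. The other neighbor $z\in Z$ of $d$ on $D$ is nonadjacent to $d'$, so $d\not\sim d'$ in $G$ by Lemma 8(c). Hence $D$ minus the edge $dd'$ is an induced path of $G$ with $|D|$ vertices, an odd number, and with interior in $Z$; this contradicts Lemma 8(d). So $i=j$, $d\sim d'$ in $G$ by Lemma 8(a), and $D$ is a hole of $G$. $\square$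

**Lemma 10 (putting a tight hole back).** Let $x\in\mathrm{HSTAB}(G)$ with $x(C)=k$. If $G'$ is h-perfect, then $x\in\mathrm{STAB}(G)$.

*Proof.* **Step 1: $x'=x|_{V\setminus C}$ lies in $\mathrm{HSTAB}(G')$.** The purpose is to be able to decompose $x'$. By Lemma 1 we check odd holes and cliques. Odd holes of $G'$ are odd holes of $G$ by Lemma 9. For cliques $Q\subseteq A$: each $c_i$ lies in $K_{i-1}$ and $K_i$, so summing $x(K_i)\le1$ over all $i$ gives $2x(C)+x(A)\le m=2k+1$. As $x(C)=k$, we get $x(Q)\le x(A)\le1$. Finally let $Q$ be a clique of $G'$ containing some $z\in Z$. If $u\in Q\cap A_i$ and $u'\in Q\cap A_j$ with $i\ne j$, then $u\sim u'$ in $G$, since otherwise $u,z,u'$ is an induced path of $G$ contradicting Lemma 8(d). Pairs in the same $A_i$ are adjacent in $G$ anyway. So $Q$ is a clique of $G$ and $x(Q)\le1$.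

**Step 2: extend the stable sets of $G'$ to $C$.** As $G'$ is h-perfect, $x'=\sum_S\lambda_S\chi^S$, a convex combination over stable sets of $G'$. Each such $S$ is stable in $G$, and $|S\cap A|\le1$. So the sets meeting $A_i$ have total weight $x(A_i)$, and those missing $A$ have total weight $1-x(A)$. Let $g_i=1-x_{c_i}-x_{c_{i+1}}$. By the constraint of $K_i$, $g_i\ge x(A_i)\ge0$, and (1) gives $\sum_ig_i=1$ and $\sum_ig_i\chi^{C_i}=x|_C$.

Extend each $S$ with $S\cap A_i\ne\emptyset$ by $C_i$. The sets $S$ with $S\cap A=\emptyset$ have total weight $1-x(A)=\sum_i(g_i-x(A_i))$; split them and, for each $i$, extend a portion of weight $g_i-x(A_i)$ by $C_i$. All resulting sets are stable in $G$, since a vertex of $A_i$ has only the neighbors $c_i,c_{i+1}$ on $C$ and vertices of $Z$ have none. Their combination is $x'$ on $V\setminus C$. On $C$ each $C_i$ gets total weight $x(A_i)+(g_i-x(A_i))=g_i$, so the combination is $\sum_ig_i\chi^{C_i}=x|_C$. Hence $x\in\mathrm{STAB}(G)$. $\square$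

**Where this plan stops.** If $x(C)<k$, the sum in Step 1 gives only $x(A)\le m-2x(C)$, which is no longer $1$. This is a real failure. Take a $5$-hole with one vertex $u\in A_0$ and one vertex $u'\in A_2$, $u\not\sim u'$ (the line graph of a $5$-cycle with two pendant edges). The set $\{u,u',c_4\}$ is stable; its incidence vector has $x(C)=1<2$ and $x(A)=2$, so $x'$ violates the clique constraint of $A$ in $G'$. Contraction destroys points at which $C$ is not tight.

So two things remain. In Section 5 we show that $G'$ stays in $\mathcal G$, so that induction applies to it. In Section 6 we show that in a minimal counterexample some odd hole *is* tight.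

## 5. The class $\mathcal G$ is closed under contraction

First we transfer Lemma 7 to $G'$; this will exclude several members of $\mathcal F$ at once.

**Lemma 11.** If $D$ is an odd hole of $G'$ and $v\in V(G')\setminus D$, then $N_{G'}(v)\cap D$ is empty or consists of two consecutive vertices of $D$.

*Proof.* By Lemma 9, $D$ is an odd hole of $G$, so Lemma 7 (applied to $D$) gives this for $N_G(v)\cap D$. Assume $N_{G'}(v)\cap D\ne N_G(v)\cap D$. Then $v\in A_l$ for some $l$ and $D\cap A=\{d,d'\}\subseteq A_i$; here $l\ne i$, since for $l=i$ both $d,d'$ are already neighbors of $v$ in $G$. If $N_G(v)\cap D\subseteq\{d,d'\}$, then $N_{G'}(v)\cap D=\{d,d'\}$, as required. Otherwise write $D=\delta_1\delta_2\dots\delta_n$ cyclically with $\delta_1=d$, $\delta_n=d'$, $n$ odd; then $N_G(v)\cap D=\{\delta_p,\delta_{p+1}\}$ with $1\le p\le n-1$.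

If $p$ is even, $\delta_1,\dots,\delta_p,v$ is an induced path of $G$ with $p+1\ge3$ vertices, an odd number, from $A_i$ to $A_l$; its interior is in $Z$ as $p\le n-1$. If $p$ is odd, then $p\le n-2$, and $\delta_n,\delta_{n-1},\dots,\delta_{p+1},v$ is such a path with $n-p+1\ge3$ vertices, an odd number; its interior is in $Z$ as $p+1\ge2$. Both contradict Lemma 8(d). $\square$

**Lemma 12.** $G'\in\mathcal G$.

*Proof.* We go through the claw and the members of $\mathcal F$.

**Step 1: $G'$ is claw-free.** By (2), no claw of $G'$ is centered in $A$. A claw of $G'$ centered in $Z$ is a claw of $G$: its edges are edges of $G$, and its leaves, being stable in $G'$, are stable in $G$.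

**Step 2: no $W_5$ and no $\Lambda(a,b,c)$ with $1\in\{a,b\}$.** These violate Lemma 11. In $W_5$ the hub has five neighbors on an odd hole. In $\Lambda(1,b,c)$, $(b,c)\ne(1,2)$, the cycle with $b+c\ge5$ edges gives an odd hole on which the remaining vertex, an $s$–$t$ edge, has three neighbors (if $b=1$) or four. The case $b=1$, $a$ arbitrary, is symmetric.

**Step 3: no odd antihole of length $\ell\ge7$.** We use that by (2) the set $A$ cuts the neighborhood of each of its vertices into two cliques. Let $N$ be such an antihole, indexed by $\mathbb Z_\ell$ so that a vertex $i$ is nonadjacent exactly to $i\pm1$ among the others. If $N\cap A=\emptyset$, then $N$ induces the same graph in $G$, impossible. Let $u\in N\cap A$. Then $N_{G'}(u)\cap N=\{u+2,\dots,u+\ell-2\}$, whose complement graph is a path on $\ell-3\ge4$ vertices, an even number. A connected bipartite graph has a unique $2$-coloring, so the set has a unique partition into two cliques, the two color classes of the path. By (2), one of the two classes is $(N\cap A)\setminus\{u\}$. So $N\cap A$ is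
$$\{u,u+2,u+4,\dots,u+\ell-3\}\quad\text{or}\quad\{u,u-2,u-4,\dots,u-(\ell-3)\}.$$
By reflection take the first. Apply the same statement to $u+2\in N\cap A$: $N\cap A$ contains $u+2+(\ell-3)=u+\ell-1$ or $u+2-4=u+\ell-2$. Neither is in $\{u,u+2,\dots,u+\ell-3\}$: the first has too large an offset, and the second has an odd one. A contradiction.

**Step 4: no $C_{10}^2$.** Same idea. Let $N$ be one. If $N\cap A=\emptyset$, it is in $G$, impossible. For $u\in N\cap A$, the neighbors of $u$ in $N$ induce the path $u-2,u-1,u+1,u+2$, whose only partition into two cliques is $\{u-2,u-1\},\{u+1,u+2\}$. By (2), $N\cap A=\{u,u+1,u+2\}$ or $\{u,u-1,u-2\}$. So every $u\in N\cap A$ is an end of the three-element interval $N\cap A$, which fails for the middle element.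

**Step 5: no $\Lambda(a,b,c)$ with $a,b\ge3$; locating $A$.** Let $B\subseteq V(G')$ induce one in $G'$, and identify $B$ with the edge set of $\theta=\theta(a,b,c)$. We show that $B\cap A$ is exactly the star of one node; write $\mathrm{star}(n)$ for the set of edges at the node $n$. Here $\theta$ is simple and triangle-free, so by Lemma 3 every clique of $G'[B]$ is contained in a star. As $G\in\mathcal G$, $G[B]\ne G'[B]$, so $|B\cap A|\ge2$, and $B\cap A\subseteq\mathrm{star}(n)$ for a unique node $n$. Let $u=nn'\in B\cap A$. The set $\mathrm{star}(n')\setminus\{u\}$ is nonempty and disjoint from $\mathrm{star}(n)$, hence contained in $Z$; and it is anticomplete to $\mathrm{star}(n)\setminus\{u\}$, as $\theta$ has no triangle. If there were $f\in\mathrm{star}(n)\cap Z$, then $f$ and an element of $\mathrm{star}(n')\setminus\{u\}$ would be nonadjacent members of $N_G(u)\cap Z$, contradicting Lemma 8(b). So $B\cap A=\mathrm{star}(n)$, and $B\setminus A\subseteq Z$ is anticomplete to $C$.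

**Step 6: the case $\deg n=2$.** We rebuild a member of $\mathcal F$ inside $G$, using a part of $C$. Let $B\cap A=\{u,u'\}$, $u\in A_i$, $u'\in A_j$. As $G[B]\ne G'[B]$, $u\not\sim u'$ in $G$, so $i\ne j$. Add to $B$ the vertices of the even arc of $C$ between $x_i$ and $x_j$. Of the vertices of this arc, $u$ is adjacent only to the end one at $x_i$, and $u'$ only to the end one at $x_j$. So in $G$ the node $n$ is replaced by a path of even length, with $u$ attached at the end $x_i$ and $u'$ at the end $x_j$. Thus $G$ contains a $\Lambda$ in which one path is lengthened by an even number, a member of $\mathcal F$. A contradiction.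

**Step 7: the case $\deg n=3$.** Say $n=s$; the case $n=t$ is the same. Let $u_1,u_2,u_3$ be the first edges at $s$ of the paths of lengths $a,b,c$, with $u_r\in A_{i_r}$. As $a,b,c\ge2$, each $u_r$ has a neighbor $z_r\in B\cap Z$, the next edge of its path, which is nonadjacent to the other two $u$'s (no triangles). So by Lemma 8(c), $u_r\not\sim u_{r'}$ in $G$ whenever $i_r\ne i_{r'}$. Not all $i_r$ are equal, since $G[B]\ne G'[B]$.

*Exactly two of the $i_r$ are equal.* Let $i$ be the common value and $j$ the third. Add the even arc of $C$ between $x_i$ and $x_j$. Then $x_i$ becomes the branch node, and the path of the third edge is lengthened by an even number. This gives a member of $\mathcal F$ in $G$, a contradiction.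

*All $i_r$ are distinct.* Then $G[B\cup C]$ is the line graph of the subdivided $K_4$ consisting of the $m$-cycle and three paths of lengths $a,b,c$ from $x_{i_1},x_{i_2},x_{i_3}$ to $t$. Let $d_{12},d_{23},d_{31}$ be the lengths of the three arcs of the cycle between these nodes; their sum $m$ is odd. Deleting one arc leaves a theta with path lengths:

- arc $12$ deleted: $(d_{31}+a,\ d_{23}+b,\ c)$, two odd and one even if $d_{31},d_{23}$ are even;
- arc $23$ deleted: $(a,\ d_{12}+b,\ d_{31}+c)$, two odd and one even if $d_{12}\equiv d_{31}\pmod2$;
- arc $31$ deleted: $(d_{12}+a,\ b,\ d_{23}+c)$, two odd and one even if $d_{12}\equiv d_{23}\pmod2$.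

Either all three $d$'s are odd (delete arc $23$) or exactly one is odd (delete the odd arc; the other two are even). In every case some path has length at least $3$, as $a,b\ge3$, so it is not $\theta(1,1,2)$, and $G$ contains a member of $\mathcal F$. A contradiction. $\square$

## 6. Splitting a vertex, and the existence of a tight odd hole

Suppose no odd hole is tight at the vertex $x$ of $\mathrm{HSTAB}(G)$. Then $x$ is a vertex of $\mathrm{QSTAB}(G)$. One would like to delete a vertex $c$ of $C$, decompose $x|_{G-c}$ by minimality, and put $c$ back as in Lemma 6. But the count in that lemma needs $N(c)$ to be a clique. If $N(c)$ is a union of two cliques $X$ and $Y$, the sets meeting $N(c)$ may have total weight up to $x(X)+x(Y)$, and we only know that each term is at most $1-x_c$. The way around this is to give $c$ *two copies*, one for each clique. Each copy can be added by Lemma 6, and the price is paid when the copies are glued together again. This works best when $X$ and $Y$ are anticomplete, so we first find such a $c$.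

**Lemma 13 (a splittable vertex).** There is $j$ such that $A_{j-1}$ is anticomplete to $A_j$. Then $N(c_j)$ is the union of the cliques $X=A_{j-1}\cup\{c_{j-1}\}$ and $Y=A_j\cup\{c_{j+1}\}$, which are disjoint and anticomplete to each other.

*Proof.* The second sentence follows from the first: $X\subseteq K_{j-1}$ and $Y\subseteq K_j$ are cliques, and by definition of the $A_i$ and $m\ge5$, $c_{j-1}$ has no neighbor in $Y$ and $c_{j+1}$ none in $X$.

A *cap at $j$* is a pair $(u,w)$ with $u\in A_{j-1}$, $w\in A_j$, $u\sim w$. We must find a position without a cap. Let $(u,w)$ be a cap at $j$ and $(u',w')$ a cap at $l$, with $j,l$ at cyclic distance at least $2$. Then $j-1,j,l-1,l$ are distinct, so $u,w,u',w'$ are distinct.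

**Step A: there is an edge between $\{u,w\}$ and $\{u',w'\}$.** Otherwise, replacing in $C$ the vertex $c_j$ by $u,w$ and $c_l$ by $u',w'$ gives an odd hole of length $m+2$, on which $c_j$ has exactly the four neighbors $c_{j-1},u,w,c_{j+1}$. This contradicts Lemma 7, applied to the new hole.

**Step B: $\{u,w\}$ is not complete to $\{u',w'\}$.** Suppose it is. The sets $\{c_{j+1},\dots,c_{l-1}\}$ and $\{c_{l+1},\dots,c_{j-1}\}$ have sizes $p,q\ge1$ with $p+q=m-2$ odd. Exchanging the two caps exchanges $p$ and $q$, so we may assume that $q$ is even, hence $q\ge2$. Then $c_j,w,w',c_{l+1},\dots,c_{j-1}$ is an odd hole of length $q+3\ge5$: on it $w$ sees only $c_j$ and $w'$, and $w'$ sees only $w$ and $c_{l+1}$. The vertex $u$ has on it the four neighbors $c_{j-1},c_j,w,w'$ (and not $c_{l+1}$, as $q\ge2$). This contradicts Lemma 7.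

**Step C: the distance of $j,l$ is at most $2$.** Suppose it is at least $3$, and let $y\in\{u',w'\}$. Then $y$ is adjacent to neither $c_{j-1}$ nor $c_{j+1}$. Also $w\not\sim c_{j-1}$ and $u\not\sim c_{j+1}$. By Lemma 8(b) at $u$ with $c_{j-1}$, $u\sim y$ implies $w\sim y$; by Lemma 8(b) at $w$ with $c_{j+1}$, $w\sim y$ implies $u\sim y$. Symmetrically, each of $u,w$ is adjacent to both or neither of $u',w'$. With Step A, $\{u,w\}$ is complete to $\{u',w'\}$, contradicting Step B.

**Step D: $m\ge7$.** Positions $0$ and $3$ have distance $3$, so by Step C one of them has no cap.

**Step E: $m=5$.** Suppose there are caps at all positions; we shall find $C_{10}^2$. Consider caps $(u,w)$ at $j$ and $(u',w')$ at $l=j+2$. The neighbors on $C$ are $c_{j+4},c_j$ for $u$; $c_j,c_{j+1}$ for $w$; $c_{j+1},c_{j+2}$ for $u'$; $c_{j+2},c_{j+3}$ for $w'$. By Lemma 8(b), using $u\sim w$ and $u'\sim w'$: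

- at $u$ with $c_{j+4}$: $u\sim u'$ implies $w\sim u'$, and $u\sim w'$ implies $w\sim w'$;
- at $w$ with $c_{j+1}$: $w\sim w'$ implies $u\sim w'$;
- at $u'$ with $c_{j+1}$: $u\sim u'$ implies $u\sim w'$;
- at $w'$ with $c_{j+3}$: $u\sim w'$ implies $u\sim u'$.

So if one of the pairs $uu',uw',ww'$ is an edge, then all four pairs are edges, contradicting Step B. Hence, using Step A,
$$w\sim u'\quad\text{and}\quad u\not\sim u',\ u\not\sim w',\ w\not\sim w'.\tag{3}$$
Let $W_j$ (respectively $U_j$) be the set of vertices of $A_j$ with a neighbor in $A_{j-1}$ (respectively $A_{j+1}$); all these sets are nonempty. Every $w\in W_j$ is in a cap at $j$ and every $u'\in U_{j+1}$ is in a cap at $j+2$, so by (3) $W_j$ is complete to $U_{j+1}$ for all $j$. Hence $W_j\subseteq U_j$ and $U_{j+1}\subseteq W_{j+1}$ for all $j$. So $U_j=W_j=:B_j$ for all $j$, and $B_j$ is complete to $B_{j+1}$. Choose $b_j\in B_j$. Then $b_j\sim b_{j+1}$, and (3) applied to the caps $(b_{j-1},b_j)$ and $(b_{j+1},b_{j+2})$ gives $b_{j-1}\not\sim b_{j+1}$. As $b_j$ has exactly the neighbors $c_j,c_{j+1}$ on $C$, these ten vertices in the cyclic order $c_0,b_0,c_1,b_1,\dots,c_4,b_4$ induce $C_{10}^2$,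 a contradiction. $\square$

The exclusion of $C_{10}^2$ is really needed in this lemma: in $C_{10}^2$ the neighborhood of $i$ is the path $i-2,i-1,i+1,i+2$, so no vertex is splittable.

**Lemma 14 (a tight odd hole exists).** Let $G\in\mathcal G$ be such that all its proper induced subgraphs are h-perfect, and let $x$ be a vertex of $\mathrm{HSTAB}(G)$ with $x\notin\mathrm{STAB}(G)$. Then $G$ has an odd hole $C$ with $x(C)=\frac{|C|-1}2$.

*Proof.* **Step 1: $G$ has an odd hole.** Otherwise, having no odd antihole of length at least $7$ either, $G$ is perfect by (i), and $\mathrm{HSTAB}(G)\subseteq\mathrm{QSTAB}(G)=\mathrm{STAB}(G)$ by (ii), a contradiction.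

Now suppose that $x(C)<\frac{|C|-1}2$ for all odd holes $C$. By Lemma 1, $\mathrm{HSTAB}(G)$ is $\mathrm{QSTAB}(G)$ intersected with the odd-hole constraints, all of which are strict at $x$. So $x$ is a vertex of $\mathrm{QSTAB}(G)$.

**Step 2: split a vertex.** The purpose is to reach an h-perfect graph. By Lemma 13 there is a vertex $c$ with $N(c)=X\cup Y$, where $X,Y$ are disjoint cliques anticomplete to each other. Let $G^s$ be obtained from $G-c$ by adding nonadjacent vertices $c',c''$ with $N(c')=Y$ and $N(c'')=X$. As $G-c$ is h-perfect, $G^s$ is h-perfect by Lemma 6 applied twice. Define $x^s$ by $x^s_{c'}=x^s_{c''}=x_c$ and $x^s=x$ elsewhere. Then $x^s\in\mathrm{HSTAB}(G^s)$: a clique through $c'$ or $c''$ becomes a clique of $G$ of the same weight on replacing that vertex by $c$. And $c',c''$ have clique neighborhoods, so they lie in no hole, and by Lemma 1 only odd holes of $G-c$ matter. Hence $x^s$ is a convex combination of stable sets of $G^s$.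

**Step 3: pair the stable sets that disagree on the two copies.** Let $\pi:\mathbb R^{V(G^s)}\to\mathbb R^{V(G)}$ be the linear map with $\pi(y)_c=\frac12(y_{c'}+y_{c''})$ and $\pi(y)_v=y_v$ otherwise; then $\pi(x^s)=x$. Say that a stable set has type $(\epsilon',\epsilon'')$ according to whether it contains $c'$, $c''$ (value $1$) or not (value $0$). Since $x^s_{c'}=x^s_{c''}$, types $(1,0)$ and $(0,1)$ have equal total weight. So, after splitting weights, $x^s$ is a convex combination of incidence vectors of stable sets of types $(0,0),(1,1)$, which $\pi$ maps to incidence vectors of stable sets of $G$, and of vectors $\frac12(\chi^S+\chi^T)$ with $S$ of type $(1,0)$ and $T$ of type $(0,1)$.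

**Step 4: the symmetric difference is made of paths and circuits.** Consider such $S,T$. The graph $G^s[S\triangle T]$ is bipartite with stable sides $S\setminus T\ni c'$ and $T\setminus S\ni c''$. In it $c',c''$ have degree at most $1$, because $N(c'),N(c'')$ are cliques. We claim that it has maximum degree at most $2$. Suppose $v\in S\setminus T$, $v\ne c'$, has three neighbors in $T\setminus S$. If $c''$ is not among them, we have a claw in $G$. If $c''$ is among them, then $v\in X$. The other two neighbors $t_2,t_3$ are not in $Y$ (as $v\in X$) and not in $X$ (as $c''\in T$). So $\{c,t_2,t_3\}$ is stable in $G$, and as $v\sim c$, $G$ has a claw at $v$. A contradiction. For $v\in T\setminus S$ the argument is symmetric. So the component $P$ of $G^s[S\triangle T]$ containing $c'$ is an induced path with end $c'$.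

**Step 5: if $c''\notin P$, exchange along $P$.** Then $S\triangle P$ and $T\triangle P$ are stable, of types $(0,0)$ and $(1,1)$ respectively, and $\chi^S+\chi^T=\chi^{S\triangle P}+\chi^{T\triangle P}$. So $\pi(\frac12(\chi^S+\chi^T))$ is an average of incidence vectors of two stable sets of $G$.

**Step 6: if $c''\in P$, an odd hole appears.** Then $P$ is an induced $c'$–$c''$ path alternating between $S$ and $T$, with $c'\in S$, $c''\in T$, so $|P|$ is even. Here $|P|\ne2$ as $c'\not\sim c''$, and $|P|\ne4$ as $X,Y$ are anticomplete. The path $P$ meets $Y=N(c')$ only in the neighbor of $c'$ on $P$, and $X=N(c'')$ only in the neighbor of $c''$ on $P$. Hence $C^*=(P\setminus\{c',c''\})\cup\{c\}$ is a hole of $G$ of odd length $|P|-1\ge5$.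

Put $T_1=S\setminus P$ and $T_2=T\setminus P$. These are stable, contain neither $c'$ nor $c''$, and are anticomplete to $P$ in $G^s$: a vertex of $S\cap T$ is nonadjacent to $S\cup T$, and a vertex of $(S\triangle T)\setminus P$ lies in another component. In particular they avoid $X\cup Y$, so in $G$ they are anticomplete to $C^*$. Since $P\subseteq S\triangle T$, $\chi^S+\chi^T=\chi^P+\chi^{T_1}+\chi^{T_2}$. As $\pi(\frac12\chi^P)=\frac12\chi^{C^*}$, the point $\pi(\frac12(\chi^S+\chi^T))$ is the average of $\frac12\chi^{C^*}+\chi^{T_1}$ and $\frac12\chi^{C^*}+\chi^{T_2}$. Both lie in $\mathrm{QSTAB}(G)$: a clique meets $C^*$ in at most $2$ vertices, meets $T_r$ in at most one, and does not meet both.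

(The smallest instance: $G=C_5$, $c=c_0$, and $G^s$ is the path $c',c_1,c_2,c_3,c_4,c''$. With $S=\{c',c_2,c_4\}$ and $T=\{c_1,c_3,c''\}$ we get $\pi(\frac12(\chi^S+\chi^T))\equiv\frac12$ on $C_5$.)

**Step 7: conclusion.** So $x$ is a convex combination of points of $\mathrm{QSTAB}(G)$, each an incidence vector of a stable set of $G$ or of the form $\frac12\chi^{C^*}+\chi^T$ with $C^*$ an odd hole of $G$ and $T\cap C^*=\emptyset$. Being a vertex of $\mathrm{QSTAB}(G)$, $x$ equals one of them. The first is impossible, as $x\notin\mathrm{STAB}(G)$. The second is impossible, as then $x(C^*)=\frac{|C^*|}2>\frac{|C^*|-1}2$. This contradiction proves the lemma. $\square$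

## 7. Theorem A by minimal counterexample, and the conjecture

*Proof of Theorem A.* Suppose it fails, and let $G\in\mathcal G$ be h-imperfect with $|V(G)|$ minimum. Then all members of $\mathcal G$ with fewer vertices are h-perfect, in particular all proper induced subgraphs of $G$. The polytope $\mathrm{HSTAB}(G)$ is the convex hull of its vertices, so it has a vertex $x\notin\mathrm{STAB}(G)$. By Lemma 14 there is an odd hole $C$, $|C|=2k+1$, with $x(C)=k$. Form $G'$ from $C$ as in Section 4. By Lemma 12, $G'\in\mathcal G$, and it has fewer vertices than $G$, so it is h-perfect. By Lemma 10, $x\in\mathrm{STAB}(G)$, a contradiction. $\blacksquare$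

*Proof of Theorem B.* Let $G$ be critically h-imperfect and claw-free with $\omega(G)\ge4$. By Theorem A, $G$ contains some $F\in\mathcal F$, and $F$ is h-imperfect by Lemma 4. All proper induced subgraphs of $G$ are h-perfect, so $G=F$. By Lemma 4 the members of $\mathcal F$ other than antiholes have $\omega=3$, and $\omega(\overline{C_{2k+1}})=k$. So $G=\overline{C_{2k+1}}$ with $k\ge4$, and this graph is partitionable, as we saw in Section 1. So Conjecture 5.1.9 is true. $\blacksquare$

## 8. No member of $\mathcal F$ contains another

*Proof of Theorem C.* As in the proof of Theorem B, every critically h-imperfect claw-free graph belongs to $\mathcal F$. Conversely, all members of $\mathcal F$ are h-imperfect (Lemma 4) and claw-free: antiholes have $\alpha=2$; in $C_{10}^2$ and $W_5$ all neighborhoods have stability number at most $2$; in a line graph each neighborhood is a union of two cliques. To get criticality we show that *no member of $\mathcal F$ properly contains another*.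

**Step 1: a fingerprint of $\Lambda(a,b,c)$.** Every $\Lambda(a,b,c)$ has the following property:

(∗) It has two distinct odd holes sharing at least $2$ vertices, or an odd hole and a vertex outside it with $4$ neighbors on it.

If $a+c,b+c\ge5$, the cycles with $a+c$ and $b+c$ edges share the $c\ge2$ edges of the even path. Otherwise $c=2$ and one of $a,b$ equals $1$; the other is then at least $3$, and together with the even path it gives an odd hole on which the $s$–$t$ edge has $4$ neighbors. In particular every $\Lambda$ has an odd hole. Note also that all members of $\mathcal F$ have at least $6$ vertices.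

**Step 2: $W_5$.** It has $6$ vertices, so it properly contains no member.

**Step 3: $\overline{C_\ell}$, $\ell\ge7$ odd.** It has no odd hole (Section 1), while $W_5$, $C_{10}^2$ (the even residues) and all $\Lambda$'s have one. It contains no shorter odd antihole, since $C_\ell$ properly contains no circuit.

**Step 4: $C_{10}^2$.** It is connected and $4$-regular, so it has no proper $4$-regular induced subgraph, in particular not $\overline{C_7}$. It contains no $W_5$ (hub degree $5$) and no longer odd antihole (degrees at least $6$). To exclude the $\Lambda$'s we find its odd holes. Let $D$ be one. The two neighbors on $D$ of a vertex $i$ of $D$ form a nonadjacent pair from the path $i-2,i-1,i+1,i+2$. So one is $i-1$ or $i-2$, the other is $i+1$ or $i+2$, and they are not $i-1,i+1$. So $D$ is traversed by steps $1,2$ in one direction, with no two consecutive $1$'s. The total displacement is a positive multiple of $10$ and at most $2|D|\le18$, so it is $10$. With $t$ twos and $o$ ones, $2t+o=10$, $o\le t$, and $t+o$ is odd. Then $o$ is even and $t+o=5+\frac o2$ is odd, so $4$ divides $o$; and $o\le t=5-\frac o2$ gives $o\le3$. Hence $o=0$, $t=5$. So the odd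 holes are the set of even and the set of odd residues. They are disjoint, and each vertex outside one of them has exactly two neighbors on it. By (∗) no $\Lambda$ is contained.

**Step 5: $\Lambda(a,b,c)$.** All degrees are at most $4$, and only edges joining $s$ and $t$, of which there are at most two, can have degree $4$. So it contains no $W_5$ (hub degree $5$), no odd antihole of length at least $7$ and no $C_{10}^2$ (each has at least seven vertices, all of degree at least $4$). A proper induced subgraph is the line graph of a multigraph with at most one cycle, because deleting an edge of $\theta$ leaves at most one cycle. So it has at most one odd hole (Lemma 3). An edge outside that cycle meets it in at most one node, so it has $0$ or $2$ neighbors on the odd hole. By (∗) no $\Lambda$ is properly contained.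

**Step 6: conclusion.** Every proper induced subgraph of a member of $\mathcal F$ is claw-free and contains no member of $\mathcal F$, so it is h-perfect by Theorem A. So every member of $\mathcal F$ is critically h-imperfect, and $\mathcal F$ is exactly the set of critically h-imperfect claw-free graphs. A claw-free graph without members of $\mathcal F$ is h-perfect by Theorem A. One that contains a member is h-imperfect by Lemmas 4 and 5.

Finally, $W_5$ is critically h-imperfect and claw-free with $\omega=3$ and $\alpha=2$. It has $6\ne\alpha\omega+1=7$ vertices, so it is not partitionable. So $\omega\ge4$ cannot be weakened to $\omega\ge3$. $\blacksquare$
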